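\title{Finite representations of integral relation algebras with a flexible atom}

\begin{abstract}
We prove that every finite integral relation algebra with a flexible atom has a representation over a finite base. If the algebra has $n$ atoms, there is a representation over at most $10^7n^7(1+\ln n)$ points, and every representation has at least $(n-1)^2+2$ points. The base is a union of copies of one finite gadget, placed at the vertices of a complete bipartite graph. The gadget excludes all forbidden triangles deterministically, and random choices between adjacent copies supply the required triangles.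
\end{abstract}

\section{The problem and the result}\label{sec:intro}

The binary relations on a set $X$ form a Boolean algebra with unit $X\times X$. They also carry the composition $R;S=\{(p,q): (p,r)\in R \text{ and } (r,q)\in S \text{ for some } r\}$, the converse $R^{\smile}=\{(q,p):(p,q)\in R\}$ and the identity relation. A \emph{relation algebra} is an abstract structure $\mathcal A$ with operations $+,\cdot,-,0,1,\;;\,,{}^{\smile},1'$ such that $(\mathcal A,+,\cdot,-,0,1)$ is a Boolean algebra, the operation $;$ is associative with identity element $1'$, both $;$ and ${}^{\smile}$ distribute over $+$, and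
\[
x^{\smile\smile}=x,\qquad (x;y)^{\smile}=y^{\smile};x^{\smile},\qquad x^{\smile};(-(x;y))\le -y .
\]
A \emph{representation} of $\mathcal A$ over a \emph{base} $X$ is an injective map $\rho$ from $\mathcal A$ to the binary relations on $X$ that carries the operations of $\mathcal A$ to the Boolean operations, composition, converse and the identity relation on $X$.

An \emph{atom} is a minimal nonzero element; in a finite algebra every element is the sum of the atoms below it. The algebra $\mathcal A$ is \emph{integral} if $1'$ is an atom. We write $\mathrm{At}$ for the set of atoms of a finite integral algebra and $D=\mathrm{At}\setminus\{1'\}$ for the set of non-identity atoms.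

A finite algebra can be representable without being representable over a finite base. The relations $=$, $<$, $>$ on $\mathbb Q$ are the atoms $1',a,a^{\smile}$ of an integral relation algebra in which $a;a=a$. In any representation, $\rho(a)$ is nonempty, irreflexive (as $a\cdot 1'=0$), transitive (as $a;a\le a$) and dense (as $a\le a;a$), so the base is infinite. The cause is the interplay of a requirement, $a\le a;a$, with a prohibition, $a^{\smile}\not\le a;a$. It is natural to ask what happens when some atom takes part in no prohibition at all. An atom $f\in D$ is \emph{flexible} if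
\[
f\le a;b\qquad\text{for all } a,b\in D .
\]
The algebra above has no flexible atom, since $a^{\smile}\not\le a;a$ and $a\not\le a^{\smile};a^{\smile}$. It is known that every finite integral relation algebra with a flexible atom has a representation, but the standard construction produces an infinite base. The question, which we take from \cite{source}, is whether every finite integral relation algebra with a flexible atom has a representation over a finite base. The answer is yes.

\begin{theorem}\label{thm:main}
Let $\mathcal A$ be a finite integral relation algebra with $n$ atoms, one of which is flexible. Then $\mathcal A$ has a representation over a base of size at most $10^7\,n^7(1+\ln n)$. Conversely, every representation of $\mathcal A$ has a base of size at least $(n-1)^2+2$.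
\end{theorem}

Section~\ref{sec:label} turns representations into labelings of complete graphs, proves the lower bound and looks at small cases. Section~\ref{sec:blank} replaces $f$ and $f^{\smile}$ by one symmetric color. Section~\ref{sec:plan} explains the construction and carries it out for an algebra with three atoms, and Sections~\ref{sec:gadget}--\ref{sec:param} give the general proof. The only outside tools are the cycle law for atoms and the Chernoff bound.

\section{Representations as labelings of complete graphs}\label{sec:label}

From now on $\mathcal A$ is a finite integral relation algebra with $n$ atoms and $f$ is a flexible atom. We use three standard consequences of the axioms. First, converse is an automorphism of the Boolean algebra that fixes $1'$, so it permutes $\mathrm{At}$ and $D$. Second, composition is monotone, and $x;y$ is the sum of the elements $a;b$ over all atoms $a\le x$, $b\le y$. Third, atoms $a,b,c$ satisfy the \emph{cycle law}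
\begin{equation}\label{eq:cycle}
c\le a;b\iff a\le c;b^{\smile}\iff b\le a^{\smile};c\iff c^{\smile}\le b^{\smile};a^{\smile}.
\end{equation}
Taking $c=1'$ shows that $1'\le a;b$ if and only if $b=a^{\smile}$.

\begin{lemma}\label{lem:flex}
If $a,b,c\in D$ and one of them lies in $\{f,f^{\smile}\}$, then $c\le a;b$.
\end{lemma}

\begin{proof}
The atom $f^{\smile}$ is flexible: for $a,b\in D$ we have $f\le b^{\smile};a^{\smile}$, hence $f^{\smile}\le a;b$. So the claim holds if $c\in\{f,f^{\smile}\}$. If $a\in\{f,f^{\smile}\}$ then $a\le c;b^{\smile}$, and if $b\in\{f,f^{\smile}\}$ then $b\le a^{\smile};c$; in both cases \eqref{eq:cycle} gives $c\le a;b$.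
\end{proof}

A \emph{labeling} of a set $V$ is a map $\eta:V\times V\to\mathrm{At}$ such that $\eta(p,q)=1'$ exactly when $p=q$, and $\eta(q,p)=\eta(p,q)^{\smile}$. Consider two conditions.
\begin{itemize}
\item[(C)] \emph{Consistency:} $\eta(p,q)\le\eta(p,r);\eta(r,q)$ for all distinct $p,q,r$.
\item[(W)] \emph{Witnesses:} if $p\ne q$, $a,b\in D$ and $\eta(p,q)\le a;b$, then there is $r$ with $\eta(p,r)=a$ and $\eta(r,q)=b$.
\end{itemize}
We call such an $r$ a \emph{witness} for the pair $(p,q)$ with \emph{legs} $(a,b)$. Condition (C) says that no forbidden triangle occurs, and (W) says that every allowed triangle occurs over every edge that can carry it. A representation $\rho$ over $V$ gives a labeling with (C) and (W): let $\eta(p,q)$ be the unique atom whose relation contains $(p,q)$. We need the converse.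

\begin{proposition}\label{prop:label}
Let $|V|\ge2$ and let $\eta$ be a labeling of $V$ that satisfies \textup{(C)} and \textup{(W)}. Then $\rho(x)=\{(p,q):\eta(p,q)\le x\}$ is a representation of $\mathcal A$ over $V$.
\end{proposition}

\begin{proof}
We first extend (C) and (W) to the degenerate cases.

(C$'$) \emph{$\eta(p,q)\le\eta(p,r);\eta(r,q)$ for all $p,q,r$.} If $r=p$ or $r=q$, one factor is $1'$ and the other is $\eta(p,q)$. If $p=q$, the claim reads $1'\le a;a^{\smile}$ with $a=\eta(p,r)$.

(W$'$) \emph{If $a,b\in\mathrm{At}$ and $\eta(p,q)\le a;b$, there is $r$ with $\eta(p,r)=a$ and $\eta(r,q)=b$.} If $a=1'$, then $\eta(p,q)\le b$, so $\eta(p,q)=b$ and $r=p$ works. If $b=1'$, then $\eta(p,q)=a$ and $r=q$ works. Let $a,b\in D$. For $p\neq q$ this is (W). For $p=q$ we have $b=a^{\smile}$, and it suffices to find $r$ with $\eta(p,r)=a$. Choose $q'\ne p$. Then $\eta(p,q')\le a;f$ by Lemma~\ref{lem:flex}, and (W) for $(p,q')$ with legs $(a,f)$ gives $r$.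

An atom lies below $x+y$ if and only if it lies below $x$ or $y$, and below $-x$ if and only if it does not lie below $x$. So $\rho$ preserves the Boolean operations, with $\rho(1)=V\times V$. It preserves converse because $\eta(p,q)\le x^{\smile}$ is equivalent to $\eta(q,p)\le x$. Since $1'$ is an atom, $\eta(p,q)\le1'$ means $\eta(p,q)=1'$, that is $p=q$; this, and the very definition of a labeling, is where integrality enters. By (C$'$) and monotonicity, $\rho(x);\rho(y)\subseteq\rho(x;y)$. Conversely, if $\eta(p,q)\le x;y$, then the atom $\eta(p,q)$ lies below $a;b$ for some atoms $a\le x$, $b\le y$, and (W$'$) gives $(p,q)\in\rho(x);\rho(y)$. Finally, every atom $a$ is a value of $\eta$, by (W$'$) applied to $\eta(p,p)=1'\le a;a^{\smile}$. If $x\ne y$, some atom lies below exactly one of them, so $\rho(x)\neq\rho(y)$.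
\end{proof}

An edge labeled $f$ needs a witness for every pair of legs, and this gives the lower bound.

\begin{proposition}\label{prop:lower}
Every representation of $\mathcal A$ has a base of size at least $(n-1)^2+2$.
\end{proposition}

\begin{proof}
Let $\rho$ be a representation over $X$. Since $\rho$ is injective, there is a pair $(p,q)\in\rho(f)$, and $p\ne q$ because $f\cdot1'=0$. For each $(a,b)\in D^2$ we have $f\le a;b$, so there is $r$ with $(p,r)\in\rho(a)$ and $(r,q)\in\rho(b)$; moreover $r\notin\{p,q\}$ because $a,b\ne1'$. The relations of distinct atoms are disjoint, so $r$ determines $(a,b)$. Hence $X$ contains $p$, $q$ and $|D|^2=(n-1)^2$ further points.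
\end{proof}

\begin{example}\label{ex:small}
For $n=2$ the atoms are $1'$ and $f=f^{\smile}$, with $f;f=1$. Every set with at least $3=(n-1)^2+2$ points is a base, with $f$ represented by $\ne$.

For $n=3$, take the Petersen graph: it has $10$ vertices, degree $3$ and no triangle, and two nonadjacent vertices have exactly one common neighbor. For distinct $p,q$, count the other eight vertices that are adjacent to both, to $p$ only, to $q$ only, and to neither. The counts are $0,2,2,4$ if $p,q$ are adjacent and $1,2,2,3$ if they are not. So equality, adjacency $a$ and nonadjacency $f$ of distinct vertices are the atoms of an algebra $\mathcal P$ with $a;a=1'+f$, $a;f=f;a=a+f$ and $f;f=1$. The atom $f$ is flexible, and the only forbidden triangle is the one with three sides $a$. A representation of $\mathcal P$ is a triangle-free graph on at least two vertices in which distinct nonadjacent vertices have a common neighbor and, for all distinct $p,q$, there are further vertices adjacent to $p$ only, to $q$ only, and to neither.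
\end{example}

Two simple constructions show where the difficulty lies. The first builds a labeling point by point. Start with two points joined by $f$. Given a finite labeling with (C) and a demand $\eta(p,q)\le a;b$, add a point $r$ with $\eta(p,r)=a$, $\eta(r,q)=b$ and $\eta(s,r)=f$ for all other $s$. The triangle $p,q,r$ is allowed by assumption, and every other new triangle has a side $f$, so (C) persists by Lemma~\ref{lem:flex}. Treating every demand in turn gives a representation. But each new point brings new pairs with new demands, and the base is infinite. The second construction labels the pairs of an $N$-element set independently and uniformly from $D$. A given pair lacks a witness with given legs with probability $(1-|D|^{-2})^{N-2}$, so for large $N$ condition (W) holds with high probability; but then all triangles occur, and (C) fails unless every atom of $D$ is flexible. The first method respects the prohibitions and does not close up; the second closes up and ignores the prohibitions. The examples suggest that the two can be combined. The feature that makes this possible is that a witness has to be right for only two points at a time, while its edges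 to the other points may be labeled $f$ or $f^{\smile}$.

\section{One blank color in place of $f$ and $f^{\smile}$}\label{sec:blank}

If $f\neq f^{\smile}$, an edge that is to be harmless still has to be oriented. We postpone this choice. Let $D_0=D\setminus\{f,f^{\smile}\}$ be the set of \emph{ordinary} atoms, let $\varphi$ be a new symbol, the \emph{blank}, with $\varphi^{\smile}=\varphi$, and put
\[
C=D_0\cup\{\varphi\},\qquad \alpha=|C| .
\]
Then $1\le\alpha\le n-1$ and $|D|\le\alpha+1$. The sets $D_0$ and $C$ are closed under converse. For $a,b,c\in C$ let $T(a,b,c)$ mean that $\varphi\in\{a,b,c\}$ or $c\le a;b$. Then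
\begin{equation}\label{eq:T}
T(a,b,c)\iff T(c,b^{\smile},a)\iff T(a^{\smile},c,b),
\end{equation}
since either all three triples contain $\varphi$, or none does and \eqref{eq:cycle} applies.

A \emph{coloring} of a finite set $V$ is a map $\chi$ from the ordered pairs of distinct elements of $V$ to $C$ with $\chi(q,p)=\chi(p,q)^{\smile}$. A witness for $(p,q)$ with legs $(a,b)\in C^2$ is a point $r\notin\{p,q\}$ with $\chi(p,r)=a$ and $\chi(r,q)=b$. For an integer $K\geq 1$ consider the following conditions.
\begin{itemize}
\item[(R1)] $T(\chi(p,r),\chi(r,q),\chi(p,q))$ holds for all distinct $p,q,r$.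
\item[(R2)] If $p\ne q$, $a,b\in D_0$ and $T(a,b,\chi(p,q))$, then $(p,q)$ has a witness with legs $(a,b)$.
\item[(R3)$_K$] If $p\ne q$, $a,b\in C$ and $\varphi\in\{a,b\}$, then $(p,q)$ has at least $K$ witnesses with legs $(a,b)$.
\end{itemize}
The two equivalences in \eqref{eq:T} correspond to exchanging $q$ with $r$ and $p$ with $r$, so (R1) may be checked for one ordering of each three-element set. Many witnesses are required in (R3)$_K$ because the blank edges will be oriented at random, and one of the witnesses must receive the right orientations.

\begin{lemma}\label{lem:lift}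
Let $|V|\ge2$ and let $\chi$ be a coloring of $V$ with \textup{(R1)}, \textup{(R2)} and \textup{(R3)}$_K$, where $K\ge1$ and $|V|^2(\alpha+1)^2(3/4)^K<1$. Then $\mathcal A$ has a representation over $V$.
\end{lemma}

\begin{proof}
Put $\eta(p,p)=1'$, and $\eta(p,q)=\chi(p,q)$ if this color is ordinary. For each unordered pair $\{p,q\}$ with $\chi(p,q)=\varphi$, independently, let $(\eta(p,q),\eta(q,p))$ be $(f,f^{\smile})$ or $(f^{\smile},f)$ with probability $\frac12$ each; if $f=f^{\smile}$, the two options agree. Every outcome is a labeling, and it satisfies (C): a triangle with three ordinary labels is allowed by (R1), and any other triangle by Lemma~\ref{lem:flex}.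

For (W), let $p\ne q$, $a,b\in D$ and $\eta(p,q)\le a;b$. If $a,b\in D_0$, then $T(a,b,\chi(p,q))$ holds, because $\chi(p,q)$ is $\varphi$ or equals $\eta(p,q)$; the witness given by (R2) has ordinary legs, so it is a witness for $\eta$. It remains to find an outcome in which every pair $p\neq q$ has an $\eta$-witness for all legs $(a,b)\in D^2$ with $a$ or $b$ in $\{f,f^{\smile}\}$. Fix such $p,q,a,b$ and replace $f,f^{\smile}$ in $(a,b)$ by $\varphi$. By (R3)$_K$ there are $K$ witnesses $r$ for $\chi$ with these legs. Each $r$ has at most two blank legs, so it receives the labels $(a,b)$ with probability at least $\frac14$. These events are independent, because the pairs $\{p,r\},\{r,q\}$ for different $r\notin\{p,q\}$ are all different. So all $K$ candidates fail with probability at most $(3/4)^K$. There are at most $|V|^2|D|^2\le|V|^2(\alpha+1)^2$ quadruples $(p,q,a,b)$, so some outcome has no failure. Proposition~\ref{prop:label} applies to it.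
\end{proof}

This is the last use of flexibility: it is what allows $T$ to accept every triangle with a blank side. It remains to construct a coloring as in Lemma~\ref{lem:lift}.

\section{The shape of the construction, and the algebra $\mathcal P$}\label{sec:plan}

Let $X$ be the vertex set of the complete bipartite graph $K_{m,m}$, and write $x\sim y$ if $x,y$ lie on opposite sides. We look for a coloring of $V=X\times J$, where the finite set $J$ depends only on $\mathcal A$. We call $\{x\}\times J$ the \emph{fiber} over $x$, and we color blank every pair of points over distinct vertices on the same side. This has three consequences.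

\emph{Consistency is local.} A triangle without blank sides cannot meet three fibers, since two of them would lie on the same side.

\emph{Most pairs have room.} Two points over the same side can look for witnesses in the $m$ fibers of the other side. If these supply a witness independently, each with a probability that depends only on $\alpha$, then failure is exponentially unlikely in $m$, while the number of demands is polynomial in $m$.

\emph{Cross pairs must help themselves.} Let $P,Q$ lie over $x\sim y$. A point over a third vertex $t$ has a blank edge to $P$ or to $Q$, whichever lies on the side of $t$. So a witness with two ordinary legs lies in the fiber of $P$ or of $Q$, and the fibers must carry ordinary edges.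

To color the edges between adjacent fibers, orient the edge, say $x\to y$, and let each element $j\in J$ prescribe the colors from the fiber over $x$ to the point $(y,j)$. A witness prescribes two colors and leaves the rest blank, so one would like $J$ to contain a name for each consistent map $J\to C$ with at most two nonblank values. This is circular and impossible: for $\alpha\ge2$ there are already $1+(\alpha-1)|J|>|J|$ maps with at most one nonblank value. We break the circle with a small colored \emph{template} $\Lambda$, fixed before $J$. An element $j\in J$ carries a map $u_j:\Lambda\to C$, the edge $x\to y$ carries a \emph{projection} $\lambda_{xy}:J\to\Lambda$, and the color from $(x,i)$ to $(y,j)$ is $u_j(\lambda_{xy}(i))$. Projections preserve ordinary edges, so consistency on $\Lambda$ implies consistency on $V$. A single projection loses information about blank pairs: it may identify them or send them to ordinary edges. So we use many projections, chosen at random, and each blank pair is seen correctly by enough of them.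

We carry this out for the algebra $\mathcal P$ of Example~\ref{ex:small}. Here $C=\{a,\varphi\}$, a coloring is a graph, and a map $u:\Lambda\to C$ is a subset $S$ of $\Lambda$. Let $\Lambda=\{0,1\}^2$, and join $(0,k)$ to $(1,k')$ unless $k=k'=1$. This is the path
\[
(0,1)\;-\;(1,0)\;-\;(0,0)\;-\;(1,1).
\]
Let $U$ consist of the subsets of $\Lambda$ with at most two elements that are not edges: the empty set, four singletons and three pairs. Let $J=U\times\{0,1\}$, a set of $16$ elements, and make it a bipartite graph $H$ by joining $(S,0)$ to $(S',1)$ when $S\cap S'=\emptyset$. If $I$ is an independent set of $H$, send $i=(S,z)$ to $\lambda_I(i)=(z,1)$ if $i\in I$ and to $(z,0)$ if $i\notin I$. Adjacent elements have different $z$ and are not both in $I$, so $\lambda_I$ maps edges of $H$ to edges of $\Lambda$. Orient each edge $xy$ of $K_{m,m}$ and attach an independent set $I_{xy}$ to it, with projection $\lambda_{xy}$. On $X\times J$, put a copy of $H$ in each fiber, and for $x\to y$ join $(x,i)$ to $(y,(S,z))$ when $\lambda_{xy}(i)\in S$.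

\emph{There is no triangle.} Fibers are bipartite, so a triangle lies over an edge $x\to y$. If it has one point $(x,i)$ and two points over $y$ with sets $S,S'$, then $\lambda_{xy}(i)\in S\cap S'$, although $S\cap S'=\emptyset$. If it has points $(x,i),(x,j)$ and one point over $y$ with set $S$, then $S$ contains the edge $\lambda_{xy}(i)\lambda_{xy}(j)$ of $\Lambda$, contrary to $S\in U$.

\emph{Cross pairs.} Let $P=(x,i)$ and $Q=(y,(S,z))$ with $x\to y$, and put $\sigma=\lambda_{xy}(i)$. If $P,Q$ are nonadjacent, then $\sigma\notin S$, and $(y,(\{\sigma\},1-z))$ is a common neighbor. If $x\to t$ with $t\ne y$, then $(t,(\{\lambda_{xt}(i)\},0))$ is adjacent to $P$ only and $(t,(\emptyset,0))$ to neither. An out-neighbor of $y$ gives in the same way a point adjacent to $Q$ only.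

\emph{Pairs over one side.} Let $P=(x,i)\neq Q=(y,j)$ lie over one side, possibly with $x=y$. Let $x\to t$, $y\to t$, $\sigma=\lambda_{xt}(i)$ and $\tau=\lambda_{yt}(j)$. If $\sigma\neq\tau$, the points over $t$ with sets $\{\sigma\}$, $\{\tau\}$, $\emptyset$ are adjacent to $P$ only, to $Q$ only, and to neither; if moreover $\sigma\tau$ is not an edge, a point with set $\{\sigma,\tau\}$ is a common neighbor. For adjacent $P,Q$ we have $x=y$, and $\sigma\ne\tau$ is automatic. For nonadjacent $P,Q$ we want $\sigma,\tau$ distinct and nonadjacent. If $i,j$ have different second coordinates, this holds when $i\in I_{xt}$ and $j\in I_{yt}$, for then $\{\sigma,\tau\}=\{(0,1),(1,1)\}$ is the pair that we removed from the edges of $\Lambda$; for $x=y$ the set $\{i,j\}$ is independent, so this can occur. If the second coordinates agree, it holds when $i\in I_{xt}$ and $j\notin I_{yt}$. With uniformly random orientations and independent sets, each $t$ does what is wanted with probability at least an absolute constant, so for large $m$ some outcome serves all pairs and represents $\mathcal P$.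

The general construction has the same parts. The set $\{0,1\}$ of second coordinates grows into a bipartite skeleton that offers every ordinary color, and disjointness of $S$ and $S'$ becomes a family of conditions $T$.

\section{The gadget}\label{sec:gadget}

\subsection*{The skeleton}
A cross pair asks for an edge of any given ordinary color inside the fiber, and the fiber must contain no forbidden triangle. A bipartite structure in which every point sees every color does both. Let $G=\mathbb Z/\alpha\mathbb Z$, let $\kappa:G\to C$ be a bijection, let $Z=\{0,1\}\times G$, and let $\varepsilon(z)$, the \emph{parity} of $z$, be its first coordinate. Define $\beta:Z\times Z\to C$ by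
\[
\beta((0,g),(1,h))=\kappa(h-g),\qquad \beta((1,h),(0,g))=\kappa(h-g)^{\smile},
\]
and $\beta(z,z')=\varphi$ if $\varepsilon(z)=\varepsilon(z')$, including the case $z=z'$. Then $\beta(z',z)=\beta(z,z')^{\smile}$, and:
\begin{itemize}
\item[(B)] For every $z\in Z$ and $b\in D_0$ there is $z'$ with $\beta(z,z')=b$, and $\varepsilon(z')\ne\varepsilon(z)$.
\end{itemize}
Indeed, for $z=(0,g)$ take $z'=(1,g+\kappa^{-1}(b))$, and for $z=(1,h)$ take $z'=(0,h-\kappa^{-1}(b^{\smile}))$. The blank is among the values of $\kappa$ so that the case $D_0=\emptyset$ needs no separate treatment.

\subsection*{The template and its profiles}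
Let $\Lambda=Z\times\{0,1\}$ and define
\[
\gamma((z,k),(z',k'))=\begin{cases}\varphi&\text{if }k=k'=1,\\ \beta(z,z')&\text{otherwise.}\end{cases}
\]
Then $\gamma(\tau,\sigma)=\gamma(\sigma,\tau)^{\smile}$. Points $\sigma,\tau\in\Lambda$ are \emph{free} if $\sigma\ne\tau$ and $\gamma(\sigma,\tau)=\varphi$. The doubling provides a free pair over any $z,z'\in Z$: the pair $(z,1),(z',1)$ if $z\ne z'$, and the pair $(z,1),(z,0)$ if $z=z'$.

The \emph{support} of a map $u:\Lambda\to C$ is $\{\sigma:u(\sigma)\ne\varphi\}$. Think of $u(\sigma)$ as the color from $\sigma$ to a new point. A \emph{profile} is a map $u$ with support of size at most $2$ for which all triangles through the new point are allowed: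
\[
T(\gamma(\sigma,\tau),u(\tau),u(\sigma))\qquad\text{for all distinct }\sigma,\tau\in\Lambda .
\]
By \eqref{eq:T} the conditions for $(\sigma,\tau)$ and $(\tau,\sigma)$ are equivalent. Let $U$ be the set of profiles. For $\sigma\neq\tau$ and $c,d\in C$, let $[\sigma\mapsto c]$ and $[\sigma\mapsto c,\tau\mapsto d]$ be the maps with the indicated values that equal $\varphi$ elsewhere.
\begin{itemize}
\item[(U)] Always $[\sigma\mapsto c]\in U$. If $T(a,b,\gamma(\sigma,\tau))$, then $[\sigma\mapsto a,\tau\mapsto b^{\smile}]\in U$.
\end{itemize}
For the first map every condition involves a value $\varphi$. For the second, so does every condition except the one for $\{\sigma,\tau\}$, which reads $T(\gamma(\sigma,\tau),b^{\smile},a)$ and is equivalent to $T(a,b,\gamma(\sigma,\tau))$ by \eqref{eq:T}.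

\subsection*{The fiber}
Fix $z_0\in Z$ and let $J$ be the set of pairs $(u,z)\in U\times Z$ such that $u$ has support of size at most $1$ or $z=z_0$. So $(u,z_0)\in J$ for all $u\in U$. The restriction keeps $J$ small: profiles with support of size $2$ will be used only as witnesses for points in other fibers, where $z$ plays no role. For $i=(u,z)\in J$ write $u_i=u$, $z_i=z$, $\varepsilon_i=\varepsilon(z)$.

We would like to color the pair $(i,j)$ by $\beta(z_i,z_j)$. A point of another fiber that projects to $\sigma$ sees $i$ and $j$ in the colors $u_i(\sigma)$ and $u_j(\sigma)$, and the resulting triangle may be forbidden. In that case we erase the color. For distinct $i,j\in J$ put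
\[
H(i,j)=\begin{cases}\beta(z_i,z_j)&\text{if }T(u_i(\sigma),\beta(z_i,z_j),u_j(\sigma))\text{ for all }\sigma\in\Lambda,\\ \varphi&\text{otherwise.}\end{cases}
\]
The first equivalence in \eqref{eq:T} gives $H(j,i)=H(i,j)^{\smile}$. The next lemma shows that enough ordinary edges survive.

\begin{lemma}\label{lem:H}
\begin{itemize}
\item[\textup{(H1)}] If $H(i,j)\in D_0$, then $H(i,j)=\beta(z_i,z_j)$, $\varepsilon_i\ne\varepsilon_j$, and $T(u_i(\sigma),H(i,j),u_j(\sigma))$ for all $\sigma\in\Lambda$.
\item[\textup{(H2)}] If $i\in J$, $\sigma\in\Lambda$, $a,b\in D_0$ and $T(u_i(\sigma),b,a)$, then there is $k\in J\setminus\{i\}$ with $H(i,k)=b$ and $u_k(\sigma)=a$.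
\item[\textup{(H3)}] $2\le|J|\le16\alpha^4$.
\end{itemize}
\end{lemma}

\begin{proof}
(H1) restates the definitions of $H$ and $\beta$. For (H2), choose $z'$ with $\beta(z_i,z')=b$ by (B), and let $k=(w,z')$ with $w=[\sigma\mapsto a]$. Then $k\in J$ by (U), and $k\ne i$ since $\varepsilon(z')\neq\varepsilon_i$. The condition $T(u_i(\tau),b,w(\tau))$ holds for $\tau=\sigma$ by assumption and for $\tau\neq\sigma$ because $w(\tau)=\varphi$. So $H(i,k)=b$.

For (H3), note that $|Z|=2\alpha$ and $|\Lambda|=4\alpha$. There are $1+4\alpha(\alpha-1)\le4\alpha^2$ maps with support of size at most $1$, and at most $\binom{4\alpha}{2}(\alpha-1)^2\le8\alpha^4$ with support of size $2$. Hence $|J|\le4\alpha^2\cdot2\alpha+8\alpha^4\le16\alpha^4$. The constant map $\varphi$ paired with each $z$ gives $|J|\geq2\alpha\ge2$.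
\end{proof}

\subsection*{Projections}
A set $I\subseteq J$ is \emph{independent} if $H(i,j)=\varphi$ for all distinct $i,j\in I$. For such $I$ define $\lambda_I:J\to\Lambda$ by $\lambda_I(i)=(z_i,1)$ if $i\in I$ and $\lambda_I(i)=(z_i,0)$ otherwise.
\begin{itemize}
\item[(L)] If $H(i,j)\in D_0$, then $\lambda_I(i)\neq\lambda_I(j)$ and $\gamma(\lambda_I(i),\lambda_I(j))=H(i,j)$.
\end{itemize}
Indeed, $z_i\ne z_j$ by (H1), and $i,j$ are not both in $I$, so $\gamma(\lambda_I(i),\lambda_I(j))=\beta(z_i,z_j)=H(i,j)$. Independence of $I$ is exactly what (L) needs.

A blank pair $i,j$ of $J$ demands witnesses for all legs, and by (U) a projection provides them when it sends $i,j$ to free points. The projection $\lambda_\emptyset$ fails to do so if $z_i=z_j$ or if the color $\beta(z_i,z_j)$ was erased. For finiteness of the base alone, any distribution that gives positive probability to all independent sets of size at most $2$ would repair this. The following distribution makes the probabilities large by serving many pairs with one set. A \emph{random independent set} $I$ is drawn as follows.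
\begin{itemize}
\item \emph{Type 1}, with probability $\frac12$: choose $e\in\{0,1\}$ uniformly and let $I$ be a uniformly random subset of $\{i:\varepsilon_i=e\}$.
\item \emph{Type 2}, with probability $\frac12$: choose uniformly one of the $4\alpha\cdot\alpha\cdot\alpha=4\alpha^3$ triples $(\sigma,z,c)$ with $\sigma\in\Lambda$, $z\in Z$, $\varepsilon(z)=0$, $c\in C$, and let
\[
I=\{i: z_i=z,\ u_i(\sigma)=c\}\cup\{j:\varepsilon_j=1 \text{ and } T(c,\beta(z,z_j),u_j(\sigma))\text{ fails}\}.
\]
\end{itemize}
Elements of equal parity form a blank pair by (H1). So sets of type 1 are independent, and so are the two parts of a set of type 2. If $i$ is in the first part and $j$ in the second, then $T(u_i(\sigma),\beta(z_i,z_j),u_j(\sigma))$ fails, and $H(i,j)=\varphi$. So sets of type 2 are independent as well.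

\begin{lemma}\label{lem:free}
\begin{itemize}
\item[\textup{(a)}] If $i\ne j$ and $H(i,j)=\varphi$, then $\lambda_I(i),\lambda_I(j)$ are free with probability at least $1/(8\alpha^3)$.
\item[\textup{(b)}] If $i,j\in J$, possibly equal, and $I,I'$ are drawn independently, then $\lambda_I(i),\lambda_{I'}(j)$ are free with probability at least $1/64$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) There are three cases. If $z_i\neq z_j$ and $\beta(z_i,z_j)=\varphi$, the two points are distinct and $\gamma=\varphi$ for every $I$. If $z_i=z_j=z$, then with probability $\frac12\cdot\frac12\cdot\frac12=\frac18$ the set $I$ has type 1 with $e=\varepsilon(z)$ and contains exactly one of $i,j$; the points are then $(z,1)$ and $(z,0)$, which are free. If $\beta(z_i,z_j)\in D_0$, the parities differ, and since the statement is symmetric in $i,j$ we may take $\varepsilon_i=0$, $\varepsilon_j=1$. The color was erased, so $T(u_i(\sigma),\beta(z_i,z_j),u_j(\sigma))$ fails for some $\sigma$. The set of type 2 for the triple $(\sigma,z_i,u_i(\sigma))$ contains $i$ in its first part and $j$ in its second. It is drawn with probability at least $\frac12\cdot\frac1{4\alpha^3}$, and then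 the points are $(z_i,1)\ne(z_j,1)$, which are free.

(b) Counting type 1 only, $\Pr[i\in I]\ge\frac12\cdot\frac12\cdot\frac12=\frac18$, the same holds for $\Pr[j\in I']$, and $\Pr[j\notin I']\ge\frac12\cdot\frac12=\frac14$. If $z_i\neq z_j$, the event that $i\in I$ and $j\in I'$ has probability at least $\frac1{64}$ and gives the free points $(z_i,1),(z_j,1)$. If $z_i=z_j=z$, the event that $i\in I$ and $j\notin I'$ has probability at least $\frac1{32}$ and gives the free points $(z,1),(z,0)$.
\end{proof}

\section{The coloring of $X\times J$}\label{sec:coloring}

Let $X$ and $\sim$ be as in Section~\ref{sec:plan}, so $|X|=2m$. For each edge $\{x,y\}$ of $K_{m,m}$ choose an orientation, written $x\to y$ or $y\to x$, and an independent set $I_{xy}=I_{yx}\subseteq J$, and put $\lambda_{xy}=\lambda_{I_{xy}}$. On $V=X\times J$ define a coloring $\chi$ by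
\begin{align*}
\chi((x,i),(x,j))&=H(i,j)&&\text{for }i\ne j,\\
\chi((x,i),(y,j))&=\varphi&&\text{for }x\neq y,\ x\not\sim y,\\
\chi((x,i),(y,j))&=u_j(\lambda_{xy}(i)),\quad \chi((y,j),(x,i))=u_j(\lambda_{xy}(i))^{\smile}&&\text{for }x\to y.
\end{align*}

\begin{lemma}\label{lem:R1}
For all choices of orientations and independent sets, $\chi$ satisfies \textup{(R1)}.
\end{lemma}

\begin{proof}
Take three distinct points with no blank pair among them. They do not lie over three distinct vertices, since two of these would be nonadjacent. They do not lie in one fiber, since two of them would have equal parity, against (H1). So they lie over two vertices, which are adjacent, say $x\to y$.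

Suppose the points are $(x,i),(y,j),(y,k)$, and let $\sigma=\lambda_{xy}(i)$. The colors from $(x,i)$ to $(y,j)$, from $(y,j)$ to $(y,k)$ and from $(x,i)$ to $(y,k)$ are $u_j(\sigma)$, $H(j,k)$, $u_k(\sigma)$, and $T(u_j(\sigma),H(j,k),u_k(\sigma))$ holds by (H1).

Suppose the points are $(x,i),(x,j),(y,k)$, and let $\sigma=\lambda_{xy}(i)$, $\tau=\lambda_{xy}(j)$. The colors from $(x,i)$ to $(x,j)$, from $(x,j)$ to $(y,k)$ and from $(x,i)$ to $(y,k)$ are $H(i,j)$, $u_k(\tau)$, $u_k(\sigma)$. By (L), $\sigma\ne\tau$ and $H(i,j)=\gamma(\sigma,\tau)$, and $T(\gamma(\sigma,\tau),u_k(\tau),u_k(\sigma))$ holds because $u_k\in U$.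
\end{proof}

Witnesses depend on the choices only through the following three properties, where $K\ge1$ is an integer.
\begin{itemize}
\item[(E0)] Every $x\in X$ has at least $K+1$ out-neighbors.
\item[(E1)] For all $x\in X$ and distinct $i,j\in J$ with $H(i,j)=\varphi$, there are at least $K$ vertices $t$ with $x\to t$ and $\lambda_{xt}(i),\lambda_{xt}(j)$ free.
\item[(E2)] For all distinct nonadjacent $x,y\in X$ and all $i,j\in J$, there are at least $K$ vertices $t$ with $x\to t$, $y\to t$ and $\lambda_{xt}(i),\lambda_{yt}(j)$ free.
\end{itemize}

\begin{lemma}\label{lem:witness}
If \textup{(E0)}, \textup{(E1)} and \textup{(E2)} hold, then $\chi$ satisfies \textup{(R2)} and \textup{(R3)}$_K$.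
\end{lemma}

\begin{proof}
Let $P=(x,i)\ne Q=(y,j)$.

\emph{Pairs over one side: $x\not\sim y$, possibly $x=y$.} We use one observation. Let $x\to t$ and $y\to t$, put $\sigma=\lambda_{xt}(i)$ and $\tau=\lambda_{yt}(j)$, suppose $\sigma\ne\tau$, and let $a,b\in C$ satisfy $T(a,b,\gamma(\sigma,\tau))$. Then $u=[\sigma\mapsto a,\tau\mapsto b^{\smile}]$ is a profile by (U), and $W=(t,(u,z_0))$ satisfies $\chi(P,W)=u(\sigma)=a$ and $\chi(W,Q)=u(\tau)^{\smile}=b$. So the fiber over $t$ contains a witness with legs $(a,b)$, and different $t$ give different witnesses.

If $\chi(P,Q)=\varphi$, then (E1) in the case $x=y$ and (E2) in the case $x\neq y$ give $K$ vertices $t$ with $\sigma,\tau$ free. For these $\gamma(\sigma,\tau)=\varphi$, so all legs $(a,b)\in C^2$ have $K\geq 1$ witnesses.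

If $\chi(P,Q)=c\in D_0$, then $x=y$ and $H(i,j)=c$. By (L), every out-neighbor $t$ of $x$ has $\sigma\neq\tau$ and $\gamma(\sigma,\tau)=c$. So by (E0) all legs with $T(a,b,c)$ have at least $K$ witnesses, and these include all legs with $\varphi\in\{a,b\}$.

\emph{Cross pairs: $x\sim y$.} A witness for $(P,Q)$ with legs $(a,b)$ is the same as a witness for $(Q,P)$ with legs $(b^{\smile},a^{\smile})$, and $T(a,b,c)$ is equivalent to $T(b^{\smile},a^{\smile},c^{\smile})$ by \eqref{eq:cycle}. So we may assume $x\to y$.

For (R2), let $\sigma=\lambda_{xy}(i)$ and $c=\chi(P,Q)=u_j(\sigma)$, which may be blank, and let $a,b\in D_0$ satisfy $T(a,b,c)$. By \eqref{eq:T} we have $T(u_j(\sigma),b^{\smile},a)$, so (H2) gives $k\neq j$ with $H(j,k)=b^{\smile}$ and $u_k(\sigma)=a$. The point $W=(y,k)$ differs from $P$ and $Q$, and $\chi(P,W)=u_k(\sigma)=a$, $\chi(W,Q)=H(k,j)=b$.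

For (R3)$_K$ with legs $(a,\varphi)$, $a\in C$, let $t\neq y$ be an out-neighbor of $x$; by (E0) there are at least $K$ of them. Put $u=[\lambda_{xt}(i)\mapsto a]$ and $W=(t,(u,z_0))$. Then $\chi(P,W)=a$, and $\chi(W,Q)=\varphi$ because $t$ and $y$ are distinct and lie on the same side. For legs $(\varphi,b)$, $b\in C$, let $t$ be an out-neighbor of $y$; then $t\neq x$ as $x\to y$, and there are at least $K$ such $t$. Put $u=[\lambda_{yt}(j)\mapsto b^{\smile}]$ and $W=(t,(u,z_0))$. Then $\chi(W,Q)=b$, and $\chi(P,W)=\varphi$ because $t$ and $x$ are distinct and lie on the same side.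
\end{proof}

\begin{remark}
Of the graph on $X$ we use only that it has no triangle, that every vertex has at least $m$ neighbors, and that distinct nonadjacent vertices have at least $m$ common neighbors. The blow-up of a pentagon, with each vertex replaced by $m$ independent copies, has the same properties on $5m$ vertices.
\end{remark}

\section{Random choices and the size of the base}\label{sec:param}

We use the Chernoff bound for the lower tail: if $S$ is a sum of independent random variables with values in $\{0,1\}$, then $\Pr[S\le\frac12\mathbb ES]\le e^{-\mathbb ES/8}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]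
The lower bound is Proposition~\ref{prop:lower}. For the upper bound let
\[
L=\ln\alpha\geq0,\qquad \mu=\lceil400+200L\rceil,\qquad m=256\,\alpha^3\mu,\qquad K=\lfloor\mu/2\rfloor .
\]
Choose all orientations uniformly and all sets $I_{xy}$ from the distribution of Section~\ref{sec:gadget}, everything independently.

Each instance of (E0), (E1), (E2) counts the good vertices $t$ among the $m$ vertices on the side opposite to $x$. Whether $t$ is good depends only on the choices at the edges $xt$ and, for (E2), $yt$. These edges are different for different $t$, so the count is a sum of $m$ independent indicators. By Lemma~\ref{lem:free}, its expectation is at least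
\[
\frac m2\ \text{ for (E0)},\qquad m\cdot\frac12\cdot\frac1{8\alpha^3}\ \text{ for (E1)},\qquad m\cdot\frac14\cdot\frac1{64}\ \text{ for (E2)},
\]
and each of these is at least $m/(256\alpha^3)=\mu$. By the Chernoff bound, each count exceeds $\mu/2$, and so is at least $K+1$, except with probability at most $e^{-\mu/8}$. The number of instances is at most
\[
|X|+|X||J|^2+|X|(|X|-1)|J|^2=|X|+|V|^2\le2|V|^2 .
\]
So (E0)--(E2) hold together with positive probability if $2|V|^2e^{-\mu/8}<1$.

Lemma~\ref{lem:lift} needs $|V|^2(\alpha+1)^2(3/4)^K<1$. Since $K\geq\mu/2-1$ and $\ln\frac43>\frac14$, we have $(3/4)^K\le\frac43(3/4)^{\mu/2}\le\frac43e^{-\mu/8}$. Both requirements therefore follow from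
\begin{equation}\label{eq:final}
2(\alpha+1)^2|V|^2<e^{\mu/8}.
\end{equation}
By (H3), $|V|=2m|J|\le2\cdot256\cdot16\,\alpha^7\mu=2^{13}\alpha^7\mu$. As $\alpha+1\le2\alpha$, the left side of \eqref{eq:final} is at most $2^{29}\alpha^{16}\mu^2$, and $\ln 2^{29}<21$. So it suffices to show that
\[
\frac\mu8-2\ln\mu>21+16L .
\]
The function $s\mapsto s/8-2\ln s$ increases for $s>16$. At $s=400+200L=400(1+L/2)\leq\mu$ it equals
\[
50+25L-2\ln400-2\ln(1+L/2)\ \ge\ 50+25L-12-L=38+24L,
\]
since $\ln400<6$ and $\ln(1+L/2)\le L/2$. This exceeds $21+16L$, so \eqref{eq:final} holds.

Fix an outcome with (E0)--(E2). By Lemmas~\ref{lem:R1} and~\ref{lem:witness} the coloring $\chi$ satisfies (R1), (R2) and (R3)$_K$, and by Lemma~\ref{lem:lift} the algebra $\mathcal A$ has a representation over $V$. Finally $\mu\le401+200L\le401(1+L)$ and $\alpha\le n$, so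
\[
|V|\le2^{13}\cdot401\,\alpha^7(1+\ln\alpha)\le10^7\,n^7(1+\ln n). \qedhere
\]
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Improved lower bounds on the size of the smallest solution to a graph colouring problem, with an application to relation algebra},\newline
\texttt{http://www.cosc.brocku.ca/Faculty/Winter/JoRMiCS/Vol2/PDF/v2n2.pdf}

\end{thebibliography}
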